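# Ball masses under $CD(\rho,\infty)$: the Gaussian comparison fails on $\mathbb R^n$ for $n\ge 3$

## 1. Second moments above $n/\rho$ on $\mathbb R^n$

**Theorem 1.** Let $n\ge 3$, $\rho>0$, $\varepsilon>0$, and put
$$m_n:=\frac{\int_0^\pi\theta^2\sin^{n-1}\theta\,d\theta}{\int_0^\pi\sin^{n-1}\theta\,d\theta}.$$
There are a smooth complete rotationally symmetric Riemannian metric $g$ on $\mathbb R^n$, with distance $d$, and a smooth radial function $V$ such that $\mu=e^{-V}\mathrm{Vol}_g$ satisfies $\mu(\mathbb R^n)=1$, $\mathrm{Ric}_g+\mathrm{Hess}_gV\ge\rho g$, and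
$$\inf_{x_0\in\mathbb R^n}\int d(x,x_0)^2\,d\mu(x)\ \ge\ \frac{(n-1)\,m_n}{\rho}-\varepsilon .$$

The number $m_n$ is the mean squared distance from a uniform random point of the unit sphere $S^n$ to a fixed point, since the volume of $S^n$ in polar coordinates has density proportional to $\sin^{n-1}\theta$ in the polar angle. So the theorem says that a weighted $\mathbb R^n$ with weighted Ricci curvature at least $\rho$ can have second moments as large as those of a round $n$-sphere of Ricci curvature $\rho$.

The theorem answers a question posed in "Spectral Estimates, Contractions and (maybe) Hypercontractivity", http://wiki-math.univ-mlv.fr/gemecod/lib/exe/fetch.php/milman2015.pdf. Write $B(x,r)$ for the geodesic balls of $g$ and $\gamma^n_\rho$ for the centered Gaussian probability measure on $\mathbb R^n$ with covariance $\frac1\rho\mathrm{Id}$. The question is whether, for every complete weighted $(\mathbb R^n,g,\mu)$ with $\mu(\mathbb R^n)=1$ and $\mathrm{Ric}_g+\mathrm{Hess}_gV\ge\rho g$, $\rho>0$, one has the *Bishop-type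 statement*
$$\exists x_0\in\mathbb R^n\qquad \mu(B(x_0,r))\ \ge\ \gamma^n_\rho(B(0,r))\qquad\forall r>0. \tag{1}$$
In words: is there a center around which $\mu$ is at least as concentrated, ball by ball, as the Gaussian with the same curvature bound?

Theorem 1 says no for every $n\ge3$. If (1) held for some $x_0$, then the layer-cake formula would give
$$\int d(x,x_0)^2d\mu=\int_0^\infty 2r\,\mu\big(d(\cdot,x_0)\ge r\big)\,dr\le\int_0^\infty 2r\,\gamma^n_\rho(|x|\ge r)\,dr=\int|x|^2d\gamma_\rho^n=\frac n\rho .$$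
On the other hand, $\theta\mapsto\pi-\theta$ preserves the density $\sin^{n-1}\theta$, so $\theta$ has mean $\pi/2$ and $m_n=\frac{\pi^2}4+\mathrm{Var}(\theta)>\frac{\pi^2}4$. For $n\ge3$ we have $n-1\ge\frac23n$, hence
$$(n-1)m_n>(n-1)\frac{\pi^2}4\ge\frac23\cdot\frac{\pi^2}4\,n>n .$$
For small $\varepsilon$, *no* $x_0$ satisfies $\int d(x,x_0)^2d\mu\le n/\rho$. So (1) fails, and so does its weaker second-moment consequence.

Two more theorems complete the picture; both are proved below.

**Theorem 2.** Let $(M^n,g,\mu)$ be any connected complete weighted manifold with $\mu(M)=1$ and $\mathrm{Ric}_g+\mathrm{Hess}_gV\ge\rho g$, $\rho>0$. Then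
$$\iint d(x,y)^2\,d\mu(x)\,d\mu(y)\le\frac1\rho\Big(\frac{\pi^2}4(n-1)+2\Big).$$
In particular, some $x_0$ has $\int d(x,x_0)^2d\mu\le\frac1\rho\big(\frac{\pi^2}4(n-1)+2\big)$.

**Theorem 3.** Statement (1) is true (a) for $n=1$; (b) for $n=2$ if $g$ and $V$ are rotationally symmetric, with $x_0$ the center.

So within the rotationally symmetric class, (1) holds for $n\le2$ and fails for each $n\ge3$. The case $n=2$ without rotational symmetry is not settled here.

## 2. Weighted Ricci curvature and warped metrics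

**Definition.** For $\mu=e^{-V}\mathrm{Vol}_g$ with $V$ smooth, the weighted Ricci tensor is $\mathrm{Ric}_{g,\mu}:=\mathrm{Ric}_g+\mathrm{Hess}_gV$. The weighted manifold satisfies $CD(\rho,\infty)$ if $\mathrm{Ric}_{g,\mu}\ge\rho g$.

Two examples. For flat $\mathbb R^n$ with $V=\frac\rho2|x|^2+\text{const}$ we have $\mathrm{Ric}_g=0$ and $\mathrm{Hess}\,V=\rho\,\mathrm{Id}$. This is $\gamma^n_\rho$, and (1) holds with equality at $x_0=0$. The unit sphere $S^n$ with constant $V$ has $\mathrm{Ric}_g=(n-1)g$, so it satisfies $CD(n-1,\infty)$. It is not $\mathbb R^n$, but it will be our model.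

**Scaling.** Replacing $g$ by $\lambda^2g$ with $\lambda>0$ constant leaves the tensors $\mathrm{Ric}_g$ and $\mathrm{Hess}_gV$ unchanged. So $\rho$ becomes $\rho/\lambda^2$ and $d^2$ becomes $\lambda^2d^2$. Adding a constant to $V$ renormalizes $\mu$ and changes no curvature. Hence we may fix $\rho>0$ at any convenient value.

**Definition.** A rotationally symmetric metric on $\mathbb R^n$, $n\ge2$, is one of the form $g=dr^2+f(r)^2g_{S^{n-1}}$ in polar coordinates, with $f>0$ on $(0,\infty)$, where $f$ extends to a smooth odd function with $f'(0)=1$ (this makes $g$ smooth at the origin).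

Then $r$ is the distance to $0$, the closed ball $\{r\le R\}$ is compact for each $R$, and $g$ is complete by Hopf–Rinow. Flat space is $f=r$. The profile $f=\sin r$ on $(0,\pi)$ is the unit sphere minus a pole; it is not admissible because $f$ must stay positive for all $r>0$.

For such $g$ and $V=V(r)$, textbook formulas say that $\mathrm{Ric}_{g,\mu}$ is diagonal with entries
$$\text{radial: }\ V''-(n-1)\frac{f''}f,\qquad\text{tangential: }\ -\frac{f''}f+(n-2)\frac{1-f'^2}{f^2}+V'\frac{f'}f . \tag{2}$$
(Check: $f=\sin r$, $V=0$ gives $n-1$ for both.)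

## 3. The line

In dimension one the statement is true, and the proof is short. It shows the mechanism one would hope for in general, a contraction from the Gaussian onto $\mu$.

**Proof of Theorem 3(a).** By completeness, arc length makes $(\mathbb R,g)$ isometric to $(\mathbb R,dt^2)$, and the condition reads $V''\ge\rho$. Hence $V\to+\infty$ at $\pm\infty$. Let $F(t)=\mu((-\infty,t])$, so $F'=e^{-V}$, and let
$$J(p)=e^{-V(F^{-1}(p))},\qquad p\in(0,1),$$
the density read at the quantile $p$. Differentiating, $J'(p)=-V'(F^{-1}(p))$ and $J''(p)=-V''(F^{-1}(p))/J(p)$. So $JJ''\le-\rho$, and $J\to0$ at $0$ and $1$. Let $I$ be the same function for $\gamma^1_\rho$; there $V''=\rho$, so $II''=-\rho$, again with $I\to0$ at both ends.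

We claim $J\ge I$. If not, $J-I$ has a negative minimum at some $p\in(0,1)$, where $(J-I)''(p)\ge0$. But $J(p)<I(p)$ gives $J''(p)\le-\rho/J(p)<-\rho/I(p)=I''(p)$, a contradiction.

Let $T$ be the increasing map with $T_*\gamma^1_\rho=\mu$. At a point $x$ with Gaussian quantile $p$, $T'(x)=I(p)/J(p)\le1$. Put $x_0=T(0)$. Then $T(B(0,r))\subset B(x_0,r)$, so $\mu(B(x_0,r))=\gamma^1_\rho(T^{-1}(B(x_0,r)))\ge\gamma^1_\rho(B(0,r))$ for all $r>0$. $\blacksquare$

## 4. What the round sphere says

On $S^n$ with its uniform probability $\sigma$ and $\rho=n-1$, every point $p$ has $\int d_{S^n}(z,p)^2d\sigma(z)=m_n$. The Gaussian value to beat is $n/\rho=n/(n-1)$. By hand,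
$$m_2=\tfrac12\int_0^\pi\theta^2\sin\theta\,d\theta=\frac{\pi^2-4}2\approx2.93,\qquad m_3=\tfrac2\pi\int_0^\pi\theta^2\sin^2\theta\,d\theta=\frac{\pi^2}3-\frac12\approx2.79,$$
to be compared with $n/(n-1)=2$ and $\frac32$. (For $m_2$, integrate by parts twice. For $m_3$, use $\sin^2\theta=\frac12(1-\cos2\theta)$ and $\int_0^\pi\theta^2\cos2\theta\,d\theta=\frac\pi2$.) So spheres of dimension $2$ and $3$ already violate the second-moment bound. What stands between this and a disproof is topology: the question is about complete metrics on $\mathbb R^n$. Removing a point from $S^n$ gives $\mathbb R^n$ with an incomplete metric.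

So we want a complete metric on $\mathbb R^n$ that is almost the sphere, with the missing pole replaced by a long thin end carrying almost no mass. The potential $V$ is there to pay for the curvature of the end. Theorem 3(b) warns us that this cannot work for $n=2$ with rotational symmetry, so the construction must use $n\ge3$ somewhere.

## 5. A round cap cannot be opened directly

Normalize $\rho=n-1$. For a profile $f$ put
$$k:=f''+f,\qquad e:=1-f^2-f'^2 ,\qquad\text{so that}\qquad e'=-2f'k. \tag{3}$$
Both vanish identically for $f=\sin r$. Substituting $f''=k-f$ and $1-f'^2=e+f^2$ in (2), and multiplying the tangential entry by $f^2$, we find that $CD(n-1,\infty)$ is equivalent to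
$$V''\ \ge\ (n-1)\frac kf, \tag{4}$$
$$(n-2)\,e\ \ge\ fk-V'ff'. \tag{5}$$
An end that stays open needs $k>0$ somewhere. Indeed, suppose $f=\sin r$ up to some $r_1<\pi$ and $k\le0$ afterwards. Then $(f'\sin r-f\cos r)'=k\sin r\le0$, so $f/\sin r$ is nonincreasing on $[r_1,\pi)$, and $f$ reaches $0$ by $r=\pi$.

The first thing to try is to keep the sphere exactly round up to some $r_1$ near $\pi$, and then bend outward ($k\ge0$), choosing $V$ so that (4) holds. This fails at once.

**Proposition 4.** Let $n\ge2$ and $r_1\in(\frac\pi2,\pi)$. Suppose that $f$ and $V$ are smooth, $f=\sin r$ and $V=0$ on $[0,r_1]$, $f>0$ on $(0,\infty)$, and $k\ge0$ on $[r_1,\infty)$. Then (4) and (5) cannot both hold on $[r_1,\infty)$.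

**Proof.** Suppose they do. By (4), $V''\ge0$ on $[r_1,\infty)$, and $V'(r_1)=0$, so $V'\ge0$ there. Let $r_*$ be the supremum of the $r\in[r_1,\pi]$ with $k=0$ on $[r_1,r]$; then $f=\sin r$ on $[r_1,r_*]$. If $r_*=\pi$, then $f(\pi)=0$, which is excluded. If $r_*<\pi$, there is an interval $[r_*,r_*+\eta]$ on which $f\ge c>0$ and $-2\le f'<0$. Since $e(r_*)=0$, (5) and (3) give there
$$c\,k(r)\le fk\le(n-2)e+V'ff'\le(n-2)e=2(n-2)\int_{r_*}^r|f'|k\,dt\le4(n-2)\int_{r_*}^rk\,dt .$$
By Gronwall, $k=0$ on $[r_*,r_*+\eta]$, contradicting the choice of $r_*$. $\blacksquare$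

The proof shows what is missing. Bending outward costs $fk-V'ff'$ in (5), and the only account that can pay is $(n-2)e$, which is empty on the round sphere. By (3), $e$ grows where $f'k<0$. With $V=0$, (4) allows only $k\le0$, so we can fill the account where $f'>0$, that is, in the hemisphere *before* the equator. A tiny amount of $k<0$ there makes $e$ a positive constant beyond the equator. The profile then becomes $A\sin(r+\alpha)$ with $A<1$, where $e=1-A^2$, and it heads for a cone point of slope $-A$ instead of $-1$. The end must then be built at a cost smaller than $(n-2)(1-A^2)$. For $n=2$ the account has coefficient $0$.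

## 6. Construction of the metric and the weight

We prove Theorem 1 with $\rho=n-1$. There are two small parameters: $m$, the amount of extra curvature before the equator, and then $\tau\ll m$, the size of the end.

**Step 1: filling the account.** *The aim is a profile close to $\sin r$, satisfying (4) and (5) with $V=0$, with $e>0$ constant beyond the equator.*

Fix $\xi_0\in C_c^\infty((\frac12,1))$ with $\xi_0\ge0$, $\int\xi_0=1$. For small $m>0$ let
$$f_m(r)=\sin r-m\int_0^r\sin(r-t)\,\xi_0(t)\,dt .$$
Differentiating twice, $f_m''+f_m=-m\xi_0$, so $k=-m\xi_0\le0$. Near $[0,\frac12]$, $f_m=\sin r$. Near $r=1$ and for $r\ge1$ the integral runs over the whole support of $\xi_0$. With $c=\int\xi_0\cos>0$ and $s=\int\xi_0\sin>0$,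
$$f_m(r)=(1-mc)\sin r+ms\cos r=A\sin(r+\alpha),\qquad A\cos\alpha=1-mc,\quad A\sin\alpha=ms .$$
Thus $A^2=1-2mc+m^2(c^2+s^2)<1$ for small $m$, and $A\to1$, $\alpha\to0^+$ as $m\to0$. Also $f_m\to\sin$ in $C^1([0,1])$, and $\cos\ge\cos1>0$ on $[0,1]$. So for small $m$ we have $A\ge\frac12$, $f_m'>0$ on $[0,1]$, and $1+\alpha<\frac\pi2$. Consequently $f_m>0$ on $(0,\pi-\alpha)$, and $f_m'\ge0$ on $[0,\frac\pi2-\alpha]$.

On $[0,\frac\pi2-\alpha]$, (3) gives $e'=2mf_m'\xi_0\ge0$ with $e(0)=1-0-1=0$, so $e\ge0$. On $[\frac\pi2-\alpha,\pi-\alpha)$, $e=1-A^2>0$. So on $(0,\pi-\alpha)$ we have $k\le0\le e$. With $V=0$, (4) reads $0\ge(n-1)k/f_m$ and (5) reads $(n-2)e\ge f_mk$; both hold. At the origin the metric is round.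

**Step 2: the shape of the end.** *The aim is to continue $f$ as a positive decreasing function on all of $[0,\infty)$, so gently that the cost in (5) is $O(\tau)$.*

Fix such an $m$ and let $0<\tau\le\frac1{24}$, with further smallness to come. Since $A\ge\frac12$, $\tau\le A/4$. On the decreasing part of $f$ we use $y=f$ as the variable and prescribe the slope as a function of $y$:
$$f'=-\psi(f).$$
For $f_m$ beyond the equator, $\psi(y)=\sqrt{A^2-y^2}$. We must modify $\psi$ for small $y$ so that $\psi(0)=0$ smoothly; then $f$ takes infinite time to reach $0$. Now $f''/f=\psi\psi'/y=\psi\,(y\psi')/y^2$, so the cost is governed by $y\psi'=d\psi/d\log y$. If $y\psi'\le\tau$, then $\psi$ may still climb from near $0$ to $A$ provided $\log y$ has a range of about $A/\tau$. A logarithm does this.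

Let $\omega$ be smooth and nondecreasing in $y$ with $\omega=0$ for $y\le\tau$ and $\omega=1$ for $y\ge2\tau$. Put
$$\delta=\frac\tau{e^{A/\tau}-1}\le\tau,\qquad\beta(y)=\tau\log\Big(1+\frac y\delta\Big),\qquad\psi(y)=\omega(y)\sqrt{A^2-y^2}+(1-\omega(y))\,\beta(y),\quad0\le y<A.$$
Here $\delta\le\tau$ because $e^{A/\tau}\ge e^4>2$, and $\beta(\tau)=A$. We need three properties.

(i) $\psi\le A+\tau$. Indeed $\beta\le A$ on $[0,\tau]$. On $[\tau,2\tau]$, $\beta\le\beta(2\tau)\le\tau\log\big(2(1+\tau/\delta)\big)=A+\tau\log2$. Also $\sqrt{A^2-y^2}\le A$.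

(ii) $y\psi'(y)\le\tau$. Indeed
$$y\psi'=y\omega'\big(\sqrt{A^2-y^2}-\beta\big)-\omega\frac{y^2}{\sqrt{A^2-y^2}}+(1-\omega)\frac{\tau y}{\delta+y}.$$
The first term lives on $[\tau,2\tau]$, where $\sqrt{A^2-y^2}\le A\le\beta$, so it is $\le0$. The second is $\le0$ and the third is $\le\tau$.

(iii) On $[\tau,3\tau]$, $\psi\ge\sqrt{A^2-9\tau^2}\ge A/2$. There $\psi$ is a convex combination of $\sqrt{A^2-y^2}$ and, for $y\le2\tau$, of $\beta\ge A$; moreover $9\tau^2\le\frac9{16}A^2\le\frac34A^2$. On $(0,\tau]$, $\psi=\beta\ge\frac{\tau y}{\delta+y}$, by $\log(1+x)\ge\frac x{1+x}$.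

Let $r_1\in(\frac\pi2-\alpha,\pi-\alpha)$ be the point with $f_m(r_1)=3\tau$ (note $3\tau<A$). Let $f=f_m$ on $[0,r_1]$, and for $r\ge r_1$ let $f$ solve $f'=-\psi(f)$. Since $\psi(y)=\sqrt{A^2-y^2}$ for $y\ge2\tau$, $f$ continues to equal $f_m$ until it reaches $2\tau$. So $f$ is smooth across $r_1$. Near $0$, $\psi=\beta$ is smooth (also for slightly negative $y$) and $\psi(0)=0$. By uniqueness for the ODE, $f$ never reaches the constant solution $0$. It stays in $(0,3\tau]$, hence exists for all $r\ge r_1$, and it is strictly decreasing there since $\psi>0$ on $(0,3\tau]$. So $g=dr^2+f^2g_{S^{n-1}}$ is a smooth complete metric on $\mathbb R^n$, round near $0$.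

**Step 3: the potential and the curvature conditions.** *The aim is to choose $V''$ just large enough for (4), and then check (5).*

By (ii), $f''/f\le\tau\psi/y^2$ with $y=f$. So (4) holds as soon as $V''\ge(n-1)(1+\tau\psi/y^2)$. Let $\zeta$ be smooth, $0\le\zeta\le1$, $\zeta=1$ for $y\le2\tau$, $\zeta=0$ for $y\ge3\tau$. Put $V=0$ for $r\le r_1$, and for $r\ge r_1$
$$V'(r)=P(f(r)),\qquad P(y)=(n-1)\int_y^{3\tau}\zeta(u)\Big(\frac1{\psi(u)}+\frac\tau{u^2}\Big)du\ \ge0 .$$
Since $\zeta$ vanishes to infinite order at $3\tau$, so does $P$, and $V$ is smooth. With $y=f(r)$, $V''=P'(y)\cdot(-\psi(y))=(n-1)\zeta(y)\big(1+\tau\psi/y^2\big)$.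

*Condition (4), $r\ge r_1$.* It reads $V''\ge(n-1)(1+f''/f)$. If $y\le2\tau$, then $V''=(n-1)(1+\tau\psi/y^2)\ge(n-1)(1+f''/f)$. If $2\tau\le y\le3\tau$, then $\psi\psi'=-y$, so $f''/f=-1$, and $V''\ge0$ suffices.

*Condition (5), $r\ge r_1$.* Here $k=y+\psi\psi'$, $e=1-y^2-\psi^2$, $V'=P$ and $f'=-\psi$. Moving the $y^2$ terms to the right, (5) becomes
$$(n-2)(1-\psi^2)-\psi\,y\psi'-yP\psi\ \ge\ (n-1)y^2,\qquad0<y\le3\tau. \tag{6}$$
We bound $yP/(n-1)$ by three contributions. First, $y\int_y^{3\tau}\frac\tau{u^2}du\le\tau$. Second, by (iii),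
$$y\int_{\max(y,\tau)}^{3\tau}\frac{du}\psi\le3\tau\cdot2\tau\cdot\frac2A\le24\tau^2\le\tau .$$
Third, if $y<\tau$, then $\frac1\psi\le\frac1\tau+\frac\delta{\tau u}$ on $[y,\tau]$ by (iii), so
$$y\int_y^\tau\frac{du}\psi\le\frac{y(\tau-y)}\tau+\frac\delta\tau\,y\log\frac\tau y\le\tau+\tau,$$
using $\delta\le\tau$ and $y\log\frac\tau y\le\tau/e$. Altogether $yP\le4(n-1)\tau$.

Take $\tau$ so small that $A+\tau\le1$, so $\psi\le1$. By (i) and (ii), the left side of (6) is at least
$$(n-2)\big(1-(A+\tau)^2\big)-\tau-4(n-1)\tau,$$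
and the right side is at most $9(n-1)\tau^2$. As $\tau\to0$ with $m$ fixed, the first expression tends to $(n-2)(1-A^2)$, which is positive because $A<1$ and $n\ge3$, and the second tends to $0$. So (6) holds for all small $\tau$. Fix such a $\tau=\tau_m$, chosen with $\tau_m\to0$ as $m\to0$ (for instance $\tau_m\le m$). Then $\mathrm{Ric}_g+\mathrm{Hess}\,V\ge(n-1)g$ on $\mathbb R^n$.

**Step 4: the end has small mass.** *The end is thin, and we need that it carries a vanishing part of the mass although it is infinitely long.*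

Let $r_2>r_1$ with $f(r_2)=2\tau$. By (iii), $r_2-r_1=\int_{2\tau}^{3\tau}\frac{dy}\psi\le\frac{2\tau}A\le4\tau$. We have $V\ge0$ and $V'\ge0$ on $[r_1,\infty)$. For $r\ge r_2$, $\zeta(f)=1$, so $V''\ge n-1$ and $V\ge\frac{n-1}2(r-r_2)^2$. Since $f\le3\tau$ on $[r_1,\infty)$,
$$\int_{\{r\ge r_1\}}e^{-V}d\mathrm{Vol}_g\le|S^{n-1}|(3\tau)^{n-1}\Big(4\tau+\sqrt{\tfrac\pi{2(n-1)}}\Big)=:b_m\xrightarrow[m\to0]{}0. \tag{7}$$
So the total mass $Z_m$ of $e^{-V}\mathrm{Vol}_g$ is finite. Put $\mu_m=Z_m^{-1}e^{-V}\mathrm{Vol}_g$.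

## 7. An almost contracting map onto the sphere

It remains to show that second moments of $\mu_m$ about *every* point are nearly at least $m_n$. For this we use a map $\Phi:\mathbb R^n\to S^n$ that is almost $1$-Lipschitz and pushes $\mu_m$ almost to $\sigma$.

**Step 5: the map.** *The aim is a radial map with $\sin h=f/A$, so that tangential lengths change by the constant factor $1/A$.* Let
$$h(r)=\arcsin\frac{f}{A}\ \text{ on }[0,1],\qquad h(r)=r+\alpha\ \text{ on }[1,r_1],\qquad h(r)=\pi-\arcsin\frac{f}{A}\ \text{ on }[r_1,\infty).$$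
On $[0,1]$ we have $f\le f(1)=A\sin(1+\alpha)<A$. Near $r=1$, $f=A\sin(r+\alpha)$ with $r+\alpha<\frac\pi2$, and near $r_1$, $f=A\sin(r+\alpha)$ with $r+\alpha>\frac\pi2$. So the pieces fit smoothly, $\sin h=f/A$ everywhere, $h(0)=0$, $h'>0$ and $h<\pi$. For the derivative:

- on $[0,1]$, $h'=f'/\sqrt{A^2-f^2}\to\cos r/\sqrt{1-\sin^2r}=1$ uniformly as $m\to0$, because $\cos\ge\cos1>0$ there;
- on $[1,r_1]$, $h'=1$;
- on $[r_1,\infty)$, $h'=\psi(f)/\sqrt{A^2-f^2}\le(A+\tau)/\sqrt{A^2-9\tau^2}$.

So $\Lambda_m:=\max(\sup h',1/A)$ satisfies $\limsup_{m\to0}\Lambda_m\le1$. Define $\Phi(r,\theta)=(h(r),\theta)$ in geodesic polar coordinates on $S^n$, where the round metric is $dh^2+\sin^2h\,g_{S^{n-1}}$. Near $r=0$, $h=\arcsin(A^{-1}\sin r)$ is odd and smooth, so $\Phi$ is smooth there as well. Off the origin the pullback of the round metric is $h'^2dr^2+(f/A)^2g_{S^{n-1}}\le\Lambda_m^2g$, and at the origin the same holds by continuity. Applying $\Phi$ to minimizing geodesics, we see that $\Phi$ is $\Lambda_m$-Lipschitz.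

**Step 6: the image measure.** *We show that $\Phi_*\mu_m\to\sigma$ in total variation.* The density of $\Phi_*(e^{-V}\mathrm{Vol}_g)$ with respect to the sphere's volume $\mathrm{vol}$ is
$$\frac{e^{-V}f^{n-1}}{h'\sin^{n-1}h}=\frac{A^{n-1}e^{-V}}{h'}.$$
On $D_m=\{h\le h(r_1)\}=\Phi(\{r\le r_1\})$ we have $V=0$, so the density is $A^{n-1}/h'$, which differs from $1$ by at most some $a_m\to0$. Also $\sin h(r_1)=3\tau/A\to0$ with $h(r_1)>\frac\pi2$, so $h(r_1)\to\pi$ and $\mathrm{vol}(S^n\setminus D_m)\to0$. With (7), for every Borel set $E\subset S^n$,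
$$\big|\Phi_*(e^{-V}\mathrm{Vol}_g)(E)-\mathrm{vol}(E)\big|\le a_m|S^n|+b_m+\mathrm{vol}(S^n\setminus D_m)=:c_m\to0 .$$
Taking $E=S^n$ gives $|Z_m-|S^n||\le c_m$. Dividing by $Z_m$ and by $|S^n|$ respectively,
$$\varepsilon_m:=\sup_E\big|\Phi_*\mu_m(E)-\sigma(E)\big|\le\frac{c_m}{Z_m}+\Big|\frac{|S^n|}{Z_m}-1\Big|\le\frac{2c_m}{Z_m}\to0 .$$

**Step 7: second moments.** *We compare with the sphere, uniformly in the center.* If $0\le u\le\pi^2$ on $S^n$, the layer-cake formula gives $\int u\,d\Phi_*\mu_m\ge\int u\,d\sigma-\pi^2\varepsilon_m$. Apply this to $u=d_{S^n}(\cdot,\Phi(x_0))^2$, whose $\sigma$-integral is $m_n$ by homogeneity. For **every** $x_0\in\mathbb R^n$,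
$$\int d(x,x_0)^2d\mu_m\ge\Lambda_m^{-2}\int d_{S^n}(z,\Phi(x_0))^2\,d\Phi_*\mu_m(z)\ge\Lambda_m^{-2}\big(m_n-\pi^2\varepsilon_m\big).$$
The right side does not depend on $x_0$, and its lower limit as $m\to0$ is at least $m_n$. So for small $m$ the infimum over $x_0$ is at least $m_n-\varepsilon\rho/(n-1)$. Rescaling $g$ by $\lambda^2=(n-1)/\rho$ turns the curvature bound $n-1$ into $\rho$ and multiplies squared distances by $(n-1)/\rho$. This is Theorem 1. $\blacksquare$

## 8. Rotationally symmetric planes

Our construction used $f'<0$ on the end and paid with $(n-2)e$. For $n=2$ there is no such account, and the following proof shows that then $f'>0$ everywhere.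

**Proof of Theorem 3(b).** Scale to $\rho=1$, so that $\gamma^2_1(B(0,r))=1-e^{-r^2/2}$. Let
$$H=\frac{f'}f,\qquad W=V-\log f,\qquad p=2\pi fe^{-V}=2\pi e^{-W},\qquad F(r)=\int_r^\infty p,\qquad q=\frac pF.$$
Here $p$ is the density of $r=d(0,\cdot)$ under $\mu$, so $F(0)=1$, and $(\log F)'=-q$. For the flat Gaussian, $p=re^{-r^2/2}$, $F=e^{-r^2/2}$, $q=r$ and $W'=r-\frac1r$. To prove the theorem it is enough to show $q(r)\ge r$ for all $r>0$, since then $F(r)\le e^{-r^2/2}$ and $\mu(B(0,r))=1-F(r)\ge1-e^{-r^2/2}$.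

By (2) with $n=2$: $V''-f''/f\ge1$ and $V'f'-f''\ge f$. Hence
$$W''=V''-\frac{f''}f+H^2\ge1+H^2,\qquad(f'e^{-V})'\le-fe^{-V}. \tag{8}$$

**Step 1: $E:=f'e^{-V}$ has $\lim_{r\to\infty}E\ge0$.** *This excludes a profile that closes up.* By (8), $E$ is decreasing. If the claim fails, there are $c>0$ and $r_0$ with $E\le-c$ for $r\ge r_0$. Then $H=Ee^V/f=Ee^W\le-ce^W$, so $W''\ge H^2\ge c^2e^{2W}$. Also $W''\ge1$, so $W'\to\infty$ and $W\to\infty$. Once $W'>0$, multiplying by $2W'$ and integrating gives $W'^2\ge c^2e^{2W}-\mathrm{const}$, so for large $r$, $W'\ge\frac c2e^W$, that is, $(e^{-W})'\le-\frac c2$. Then $e^{-W}$ becomes negative at a finite $r$, a contradiction.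

**Step 2: $H\ge1/q>0$.** *This turns the tangential condition into information on $q$.* Integrating the second part of (8) over $(r,\infty)$ and using Step 1, $2\pi E(r)\ge F(r)$. Since $2\pi E=Hp$, this says $H\ge F/p=1/q$.

**Step 3: $q\ge r$.** *We show that the two conditions contradict each other where $q<r$.* Suppose $q<r$ somewhere, and let $(a,b)$, $0\le a<b\le\infty$, be a maximal interval on which $q<r$. There $H\ge\frac1q>\frac1r$, so by (8)
$$\Theta:=W'-\Big(r-\frac1r\Big)\qquad\text{satisfies}\qquad\Theta'=W''-1-\frac1{r^2}\ge H^2-\frac1{r^2}>0\ \text{ on }(a,b).$$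
Since $p'/p=-W'$ and $F'=-p$, we have $q'=q(q-W')$.

At the left end, $\Theta\ge0$. If $a>0$, then $q(a)=a$ and $q'(a)\le1$, because $q-r$ is negative just after $a$. So $a(a-W'(a))\le1$, that is, $\Theta(a)\ge0$. If $a=0$, then $f=r+O(r^3)$ and $V'=O(r)$ give $W'=-\frac1r+O(r)$, so $\Theta(0^+)=0$. As $\Theta$ increases strictly, $\Theta>0$ on $(a,b)$, and $\Theta(b)>0$ if $b<\infty$.

If $b<\infty$, then $q(b)=b$ and $q'(b)\ge1$, so $b(b-W'(b))\ge1$, that is, $\Theta(b)\le0$: a contradiction. If $b=\infty$, then for $r>a$ we have $W'(t)>t-\frac1t$ for all $t\ge r$, hence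
$$\frac1{q(r)}=\int_r^\infty\frac{p(s)}{p(r)}ds=\int_r^\infty e^{-\int_r^sW'}ds<\int_r^\infty\frac sr\,e^{-(s^2-r^2)/2}ds=\frac1r ,$$
so $q(r)>r$, a contradiction. Thus $q\ge r$ everywhere. $\blacksquare$

## 9. The upper bound with constant $\frac{\pi^2}4(n-1)+2$

We turn to Theorem 2. Let $L=\Delta-\langle\nabla V,\nabla\,\cdot\,\rangle$, so that $\int\varphi\,Lu\,d\mu=-\int\langle\nabla u,\nabla\varphi\rangle d\mu$ for smooth $u$ and compactly supported smooth $\varphi$. On $M\times M$ let $\mathcal L=L_x+L_y$, which is related in the same way to $\nu=\mu\otimes\mu$. Put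
$$D(x,y)=d(x,y),\qquad w=\tfrac12D^2,\qquad C_n=\tfrac{\pi^2}4(n-1)+2 .$$
The plan is to prove $\mathcal Lw\le C_n-\rho D^2$ in a weak sense and integrate it: formally $\int\mathcal Lw\,d\nu=0$, which gives $\rho\int D^2d\nu\le C_n$. The work lies in the pointwise bound, in the cut locus (where $D$ is not smooth), and in the integrability of $D^2$, which is not known beforehand.

**Step 1: smooth upper barriers.** *For $x\ne y$ we build a smooth function $B\ge D$ near $(x,y)$, equal to $D$ at $(x,y)$, with a good bound on $\mathcal L(B^2/2)$ there.*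

Let $\gamma:[0,\ell]\to M$ be a minimizing unit-speed geodesic from $x$ to $y$, and let $E_1=\gamma',E_2,\dots,E_n$ be a parallel orthonormal frame along it. Let $\varphi_1,\varphi_2$ be smooth functions on $[0,\ell]$ with $\varphi_1=1,\varphi_2=0$ at $t=0$ and $\varphi_1=0,\varphi_2=1$ at $t=\ell$. For small $\xi\in T_xM$, $\eta\in T_yM$ with components $\xi_i,\eta_i$, let $B(\xi,\eta)$ be the length of the curve $t\mapsto\exp_{\gamma(t)}Y(t)$, where
$$Y=\Big(\big(1-\tfrac t\ell\big)\xi_1+\tfrac t\ell\,\eta_1\Big)E_1+\sum_{i\ge2}\big(\varphi_1\xi_i+\varphi_2\eta_i\big)E_i .$$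
The curve joins $\exp_x\xi$ to $\exp_y\eta$, so $B(\xi,\eta)\ge D(\exp_x\xi,\exp_y\eta)$, with equality at $0$. Near $0$ the curve has nonzero speed, so $B$ is smooth. View $B$ as a function near $(x,y)$ in normal coordinates. Then $\Delta_x+\Delta_y$ at $(x,y)$ is the sum of the pure second derivatives in the $\xi_i$ and $\eta_i$.

The first variation formula gives $dB(\xi,\eta)=\langle Y,\gamma'\rangle|_0^\ell=\eta_1-\xi_1$. So $\nabla B=(-\gamma'(0),\gamma'(\ell))$ and $|\nabla B|^2=2$ at $(x,y)$. In the directions $\xi_1,\eta_1$ the curve is $t\mapsto\gamma(t+s\,c(t))$ with $c=1-\frac t\ell$ or $\frac t\ell$ (extending $\gamma$ as a geodesic). Its length is $\ell+s(c(\ell)-c(0))$, affine in $s$, so the second derivative is $0$. In the directions $\xi_i,\eta_i$ with $i\ge2$, the transversal curves are geodesics, so the second variation formula has no boundary term, and the second derivative is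
$$\int_0^\ell\big(\varphi'^2-\varphi^2\langle R(E_i,\gamma')\gamma',E_i\rangle\big)dt,\qquad\varphi=\varphi_1\text{ or }\varphi_2 .$$
The drift terms contribute $\langle\nabla V(x),\gamma'(0)\rangle-\langle\nabla V(y),\gamma'(\ell)\rangle=-[(V\circ\gamma)']_0^\ell=-\int_0^\ell\mathrm{Hess}\,V(\gamma',\gamma')dt$. Summing, at $(x,y)$,
$$\mathcal LB=(n-1)\int_0^\ell(\varphi_1'^2+\varphi_2'^2)dt-\int_0^\ell(\varphi_1^2+\varphi_2^2)\,\mathrm{Ric}(\gamma',\gamma')dt-\int_0^\ell\mathrm{Hess}\,V(\gamma',\gamma')dt. \tag{9}$$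

The natural first choice, $\varphi_1=1-\frac t\ell$ and $\varphi_2=\frac t\ell$, gets stuck exactly here: $\varphi_1^2+\varphi_2^2=1-\frac{2t}\ell+\frac{2t^2}{\ell^2}<1$ in the interior. The Ricci term then has the wrong weight and does not combine with the Hessian term, while only the *sum* $\mathrm{Ric}+\mathrm{Hess}\,V$ is bounded below. We need $\varphi_1^2+\varphi_2^2=1$, that is, a path on the unit circle from $(1,0)$ to $(0,1)$. With angle function $\vartheta$, $\int\vartheta'^2\ge\frac1\ell\big(\int\vartheta'\big)^2\ge\frac{\pi^2}{4\ell}$, with equality for $\vartheta=\frac{\pi t}{2\ell}$. So we take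
$$\varphi_1=\cos\frac{\pi t}{2\ell},\qquad\varphi_2=\sin\frac{\pi t}{2\ell}.$$
Now (9) becomes
$$\mathcal LB=(n-1)\frac{\pi^2}{4\ell}-\int_0^\ell\mathrm{Ric}_{g,\mu}(\gamma',\gamma')dt\le(n-1)\frac{\pi^2}{4\ell}-\rho\ell .$$
Since $B=\ell=D$ and $|\nabla B|^2=2$ at $(x,y)$,
$$\mathcal L(B^2/2)=B\,\mathcal LB+|\nabla B|^2\le C_n-\rho D^2\qquad\text{at }(x,y). \tag{10}$$

**Step 2: semiconcavity of $w$.** *We need a class of nonsmooth functions for which (10) can be integrated.* A function on an open set of $\mathbb R^N$ is *locally semiconcave* if near each point it becomes concave after subtracting $\frac C2|z|^2$ for some $C$. For example, on a circle of length $2\pi$ the function $\frac12\min(s,2\pi-s)^2$, $0<s<2\pi$, is the minimum of two smooth functions with second derivative $1$. So it becomes concave after subtracting $\frac12s^2$. Its second derivative is $1$ plus an atom of mass $-2\pi$ at $s=\pi$: a nonpositive singular part.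

We show that $w$ is locally semiconcave on $M\times M$, in charts. Near the diagonal $w$ is smooth. Away from it, let $K$ be a compact subset of $M\times M$ disjoint from the diagonal. The data $(x,\gamma'(0),\ell)$ of minimizing unit-speed geodesics with endpoints in $K$ form a compact set: $\ell=D$ lies between two positive constants, and limits of minimizing geodesics are minimizing. The orthonormal frames at $x$ with $E_1=\gamma'(0)$ also range over a compact set. After the substitution $t=\ell s$, $B$ depends smoothly on the data, the frame, and $(\xi,\eta)$ near $(\xi,\eta)=0$, where the speed is nonzero. By compactness, the functions $B^2/2$ are defined on neighborhoods of uniform size with uniformly bounded $C^2$ norms in a chart. Hence on a small convex set $U$ in the chart there is a constant $C$ such that for every $z_0\in U$ some vector $p$ satisfies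
$$w(z)\le w(z_0)+p\cdot(z-z_0)+\tfrac C2|z-z_0|^2\qquad(z\in U).$$
For $v=w-\frac C2|z|^2$ this says $v(z)\le v(z_0)+(p-Cz_0)\cdot(z-z_0)$. So $v$ is an infimum of affine functions on $U$, and it is concave.

**Step 3: the weak inequality.** *We show that for Lipschitz compactly supported $\varphi\ge0$ on $M\times M$*
$$-\int\langle\nabla w,\nabla\varphi\rangle\,d\nu\le\int(C_n-\rho D^2)\,\varphi\,d\nu. \tag{11}$$
By Alexandrov's theorem and the structure of Hessians of semiconcave functions (Evans–Gariepy, *Measure Theory and Fine Properties of Functions*, §§6.3–6.4), $w$ is twice differentiable almost everywhere, and in charts its distributional Hessian is the a.e. pointwise Hessian plus a singular nonpositive matrix-valued measure $S=(S_{ij})$.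

At a.e. point $(x,y)$, $w$ is twice differentiable and $x\ne y$, the diagonal being a null set. There $w\le B^2/2$ nearby with equality at $(x,y)$. So the gradients agree, the Hessian of $w$ is at most that of $B^2/2$, and (10) gives $\mathcal Lw\le C_n-\rho D^2$.

By a partition of unity, we may assume that $\varphi$ is supported in a chart. Write $d\nu=\kappa\,dz$ there, let $G$ be the product metric, and set $a^{ij}=\kappa G^{ij}$, a smooth positive definite matrix. In this notation $\kappa\,\mathcal Lu=\partial_i(a^{ij}\partial_ju)$ for smooth $u$. Let first $\varphi$ be smooth. Since $w$ is locally Lipschitz with second derivatives that are measures,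
$$-\int\langle\nabla w,\nabla\varphi\rangle d\nu=-\int a^{ij}\partial_jw\,\partial_i\varphi\,dz=\int\varphi\,(\mathcal Lw)\,d\nu+\int\varphi\,a^{ij}\,dS_{ij},$$
where $\mathcal Lw$ is the a.e. pointwise value. The last integral is $\le0$ because $(a^{ij})$ is positive definite, $\varphi\ge0$ and $S$ is nonpositive. With the pointwise bound this is (11). For Lipschitz $\varphi\ge0$, mollify: the mollified functions are nonnegative, supported in a fixed compact set, and converge uniformly, while their gradients are uniformly bounded and converge almost everywhere. Both sides of (11) pass to the limit.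

**Step 4: cutoff.** *We remove the compact support.* Fix $o\in M$ and let $\chi_R:M\to[0,1]$ be equal to $1$ on $B(o,R)$ and $0$ off $B(o,2R)$, with Lipschitz constant $1/R$. Put $\varphi(x,y)=\chi_R(x)\chi_R(y)$, which has compact support by completeness. On $\mathrm{supp}\,\varphi$ we have $D\le4R$. As $D$ is $\sqrt2$-Lipschitz on $M\times M$, $|\nabla w|\le\sqrt2D\le4\sqrt2R$ a.e. there. Also $|\nabla\varphi|\le\sqrt2/R$, and $\nabla\varphi=0$ on $B(o,R)^2$. So the left side of (11) is at least $-8\,\nu(M^2\setminus B(o,R)^2)$, and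
$$\rho\int D^2\varphi\,d\nu\le C_n\int\varphi\,d\nu+8\,\nu\big(M^2\setminus B(o,R)^2\big).$$
Let $R\to\infty$. Since $\nu$ is a probability measure, the right side tends to $C_n$, and Fatou's lemma gives $\iint d^2\,d\mu\,d\mu\le C_n/\rho$. If every $x_0$ had $\int d(\cdot,x_0)^2d\mu>C_n/\rho$, integrating over $x_0$ would contradict this; so some $x_0$ satisfies $\int d(\cdot,x_0)^2d\mu\le C_n/\rho$. $\blacksquare$

For $n=1$ we have $C_1=2$, and for $\gamma^1_\rho$ the double integral of $|x-y|^2$ is exactly $2/\rho$, so there the double-integral bound is an equality.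

Theorems 1 and 2 together locate the right constant for the second moment. Let $S_n/\rho$ be the supremum of $\inf_{x_0}\int d(\cdot,x_0)^2d\mu$ over all structures on $\mathbb R^n$ as in the question; by scaling, $S_n$ does not depend on $\rho$. For $n\ge3$,
$$\frac{\pi^2}4(n-1)<(n-1)m_n\le S_n\le\frac{\pi^2}4(n-1)+2 .$$
For $n=3$ this reads $4.93\ldots<5.57\ldots\le S_3\le6.93\ldots$, against the conjectural value $3$ that (1) would give. The leading constant in $n$ is $\frac{\pi^2}4$ instead of $1$, and it cannot be improved, even on $\mathbb R^n$.
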